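# Two-to-one maps on the pseudoarc

## 1. Involutions of continua with vanishing first cohomology

A **continuum** is a nonempty compact connected metric space; it is *nondegenerate* if it has more than one point. "Map" means continuous map, and a function is *(exactly) 2-to-1* if each point of its image has exactly two preimages. The problem of this lecture comes from the paper "2-To-1 Maps On Hereditarily Indecomposable Continua": is there a continuous 2-to-1 map from the pseudoarc onto some continuum? We may allow any Hausdorff space as target, because a Hausdorff image of a compact connected metrizable space is automatically a metrizable continuum. The answer will be no. The pseudoarc is defined in Section 3; we begin with a case in which we need to know very little about it.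

Let $X$ be a compact metric space with metric $d$, and let $f:X\to Y$ be a map into a Hausdorff space all of whose fibers have at most two points. Put
$$F=\{x\in X: f^{-1}f(x)=\{x\}\},$$
the set of points in singleton fibers. The **partner exchange** $\tau:X\to X$ interchanges the two points of each two-point fiber and is the identity on $F$. Then $\tau^2=\mathrm{id}$ and $\mathrm{Fix}\,\tau=F$. The map $f$ is exactly 2-to-1 if and only if $F=\emptyset$, that is, if $\tau$ has no fixed point.

Suppose first that $X=[0,1]$ and that $\tau$ happens to be continuous. Then $\tau$ is a homeomorphism of the interval, hence monotone. If it is increasing, it is the identity (if $x<\tau(x)$, applying $\tau$ gives $\tau(x)<x$, and similarly for $>$). If it is decreasing, it has exactly one fixed point. In both cases $F$ is nonempty and connected, and $f$ is not 2-to-1. The circle behaves differently: $z\mapsto z^2$ is 2-to-1, with the continuous exchange $z\mapsto -z$. What separates the two spaces is $H^1$.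

Cohomology is Čech (= sheaf) cohomology, $\mathbb F_2$ is the field with two elements, and $\dim$ is covering dimension.

**Definition.** A continuum $Q$ is *good* if $\dim Q\le 1$ and $H^1(Q;\mathbb F_2)=0$.

The arc is good, the circle is not, and a point is good.

**Special case (continuous exchange).** Let $X$ be a good continuum, let $f:X\to Y$ be a map into a Hausdorff space with fibers of at most two points, and suppose that $\tau$ is continuous. Then $F$ is nonempty and connected. In particular $f$ is not exactly 2-to-1.

This is the following lemma with $\rho=\tau$, so that $\mathrm{Fix}(\rho)=F$.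

**Lemma 1.** If $Q$ is a good continuum and $\rho:Q\to Q$ is continuous with $\rho^2=\mathrm{id}$, then $\Phi=\mathrm{Fix}(\rho)$ is nonempty and connected.

The proof compares cohomology upstairs and downstairs. It uses the following standard facts.

- **(S1)** If $Z$ is compact metrizable and $\dim Z\le 1$, then $H^i(Z;\mathcal A)=0$ for all $i\ge 2$ and every sheaf $\mathcal A$ of abelian groups.
- **(S2)** Let $g:Q\to Z$ be a map of compact metrizable spaces. The stalk $(g_*\mathbb F_2)_z$ is $H^0(g^{-1}(z);\mathbb F_2)$, the locally constant $\mathbb F_2$-valued functions on the fiber. The natural homomorphism $H^1(Z;g_*\mathbb F_2)\to H^1(Q;\mathbb F_2)$ is injective. If the fibers are finite, then $H^i(Z;g_*\mathbb F_2)=H^i(Q;\mathbb F_2)$ for all $i$.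
- **(S3)** Let $i:C\hookrightarrow Z$ be closed with open complement $j:Z\setminus C\hookrightarrow Z$. The sheaf $j_!\mathbb F_2$ has stalk $\mathbb F_2$ on $Z\setminus C$ and $0$ on $C$, there is an exact sequence $0\to j_!\mathbb F_2\to\mathbb F_2\to i_*\mathbb F_2\to0$, and $H^k(Z;i_*\mathbb F_2)=H^k(C;\mathbb F_2)$, $H^k(Z;j_!\mathbb F_2)=H^k(Z,C;\mathbb F_2)$. A sheaf whose stalks vanish on $C$ is $j_!$ of its restriction to $Z\setminus C$.
- **(S4)** Closed subsets of a space of dimension $\le n$ have dimension $\le n$, and a compact metrizable space that is a countable union of closed subsets of dimension $\le n$ has dimension $\le n$.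

For instance, for the fold $\pi:[-1,1]\to[0,1]$, $\pi(x)=|x|$, the stalks of $\pi_*\mathbb F_2$ are $\mathbb F_2^2$ over $(0,1]$ and $\mathbb F_2$ over $0$. Dividing by the constant functions leaves $j_!\mathbb F_2$ with $j:(0,1]\hookrightarrow[0,1]$.

*Proof of Lemma 1.*

**Step 1: the orbit space has dimension at most one.** Let $\pi:Q\to Z=Q/\rho$ be the orbit map; $Z$ is compact, metrizable and connected, and $\pi$ is open. The restriction $\pi|_\Phi$ is an embedding onto a closed set. If $x\notin\Phi$, choose a closed neighborhood $W$ of $x$ with $W\cap\rho(W)=\emptyset$. Then $\pi|_W$ is injective, so $\pi(W)$ is a closed neighborhood of $\pi(x)$ homeomorphic to $W$. Thus over $Z\setminus\pi(\Phi)$ the map $\pi$ is a two-sheeted covering, and countably many of the sets $\pi(W)$ cover $Z\setminus\pi(\Phi)$. So $Z$ is a countable union of closed sets of dimension $\le1$, and $\dim Z\le 1$ by (S4).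

**Step 2: identify the quotient sheaf.** Functions on $Z$ pull back to $Q$, which gives an exact sequence
$$0\to\mathbb F_2\to\pi_*\mathbb F_2\to\mathcal L\to 0 .$$
On stalks the first arrow is the diagonal inclusion of $\mathbb F_2$ into the functions on $\pi^{-1}(z)$. So $\mathcal L_z=0$ for $z\in\pi(\Phi)$ and $\mathcal L_z\cong\mathbb F_2$ elsewhere. On $Z\setminus\pi(\Phi)$ the sheaf $\mathcal L$ is locally constant of rank one. Such a sheaf over $\mathbb F_2$ is constant, because the one-dimensional space $\mathbb F_2$ has no linear automorphism except the identity, so local trivializations glue. Hence $\mathcal L=j_!\mathbb F_2$ with $j:Z\setminus\pi(\Phi)\hookrightarrow Z$.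

**Step 3: $H^1(Z;\mathcal L)=0$.** In the long exact sequence this group sits between $H^1(Z;\pi_*\mathbb F_2)=H^1(Q;\mathbb F_2)=0$ (by (S2), as $\pi$ has finite fibers) and $H^2(Z;\mathbb F_2)=0$ (by (S1)).

**Step 4: $\Phi$ is nonempty.** If $\Phi=\emptyset$, then $\mathcal L=\mathbb F_2$, so $H^1(Z;\mathbb F_2)=0$ by Step 3. The beginning of the long exact sequence,
$$0\to H^0(Z;\mathbb F_2)\to H^0(Q;\mathbb F_2)\to H^0(Z;\mathcal L)\to H^1(Z;\mathbb F_2)=0,$$
reads $0\to\mathbb F_2\to\mathbb F_2\to\mathbb F_2\to0$, because $Z$ and $Q$ are connected. This is impossible by counting dimensions.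

**Step 5: $\Phi$ is connected.** Apply (S3) to $C=\pi(\Phi)\cong\Phi$. Since $H^1(Z;j_!\mathbb F_2)=0$, the restriction $\mathbb F_2=H^0(Z;\mathbb F_2)\to H^0(\Phi;\mathbb F_2)$ is onto. So every locally constant function on $\Phi$ is constant. $\square$

We also need that goodness is inherited.

**Remark 1.** A subcontinuum $C$ of a good continuum $Q$ is good. Indeed $\dim C\le1$, and in the exact sequence $H^1(Q;\mathbb F_2)\to H^1(C;\mathbb F_2)\to H^2(Q,C;\mathbb F_2)$ the first group is $0$ by assumption and the last is $0$ by (S3) and (S1).

So if the exchange is continuous, the problem is solved, for every good continuum. What changes when it is not?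

## 2. How the exchange fails to be continuous

Let $\delta(x)=d(x,\tau(x))$; note $\delta(\tau(x))=\delta(x)$. Continuity of $f$ leaves $\tau$ only one way to misbehave:

$$\text{if } x_n\to x \text{ and } \tau(x_n)\to z,\ \text{ then } z\in\{x,\tau(x)\}. \tag{1}$$

Indeed $f(x_n)=f(\tau(x_n))$; the two sides converge to $f(x)$ and $f(z)$, and $Y$ is Hausdorff, so $f(z)=f(x)$.

*For every $\varepsilon>0$ the set $\{\delta\ge\varepsilon\}$ is closed and $\tau$ is continuous on it.* Let $\delta(x_n)\ge\varepsilon$ and $x_n\to x$. Every limit point $z$ of $\tau(x_n)$ has $d(x,z)\ge\varepsilon$, so $z\ne x$, so $z=\tau(x)$ by (1). Hence $\tau(x_n)\to\tau(x)$ and $\delta(x)\ge\varepsilon$.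

This way of arguing, "the limit point is not $x$, hence it is $\tau(x)$", will be used many times. In particular, if $\inf_X\delta>0$, then $\tau$ is continuous and Lemma 1 applies. The trouble comes from points $x$ with $x_n\to x$ and $\tau(x_n)\to x$ although $\tau(x)\neq x$.

**Example 1 (the circle, folded and glued).** On $S^1=\{(x,y):x^2+y^2=1\}$ let $f(x,y)=e^{\pi i x}$. For $-1<x<1$ the fiber is $\{(x,y),(x,-y)\}$, and the value $-1$ is taken exactly at $(1,0)$ and $(-1,0)$. So $f$ is 2-to-1. The exchange is $(x,y)\mapsto(x,-y)$ off the points $(\pm1,0)$ and interchanges these two points. It is discontinuous at both. If we redefine it to be the identity at the two bad points, we get a continuous involution, the reflection. Its fixed set is disconnected, which Lemma 1 forbids on a good continuum.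

The example suggests a strategy for good $X$: redefine $\tau$ to be the identity at the points of
$$B=\{x:\exists\,x_n\to x\text{ with }\tau(x_n)\to x\},$$
and apply Lemma 1 to the repaired exchange, perhaps after collapsing something. Here is the point at which this stops.

**Example 2 (a triod).** Let $X$ be the union of three arcs $a,b,c:[0,1]\to X$ that meet only in the common initial point $o=a(0)=b(0)=c(0)$, with the path metric; let $p=c(1)$. Define $f:X\to[-\tfrac12,1]$ by
$$f(a(t))=f(b(t))=t,\qquad f(c(s))=-\min(s,1-s).$$
This is well defined and continuous. Its fibers are $\{a(t),b(t)\}$ for values $t\in(0,1]$, then $\{c(s),c(1-s)\}$ for values $-s$ with $0<s<\tfrac12$, then $\{o,p\}$ for the value $0$, and the singleton $\{c(\tfrac12)\}$. We have $o\in B$, because $a(t)\to o$ and $\tau(a(t))=b(t)\to o$ as $t\to0$. But $\tau(o)=p\notin B$, because points $c(1-s)$ near $p$ have partners $c(s)$ near $o$. If we make $\tau$ the identity on $B$, the new function sends $p\mapsto o\mapsto o$. It is no longer an involution, and Lemma 1 has nothing to say.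

So the repair must be made on a $\tau$-invariant set, and nothing in the definition of $B$ makes it invariant. The triod is a good continuum, so cohomology alone will not produce such a set. This is where hereditary indecomposability enters.

## 3. Hereditarily indecomposable continua and the theorem

**Definition.** A continuum is *indecomposable* if it is not the union of two proper subcontinua, and *hereditarily indecomposable* (h.i.) if all its subcontinua are indecomposable.

An arc is the union of its two halves, so it is decomposable, and an h.i. continuum contains no arc. A point is trivially h.i.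

**Definition.** A continuum $X$ is *arclike* if for every $\varepsilon>0$ there is a map $g$ of $X$ onto $[0,1]$ all of whose fibers have diameter less than $\varepsilon$ (an *$\varepsilon$-map*). The *pseudoarc* $P$ is the unique (up to homeomorphism) nondegenerate h.i. arclike continuum. A continuum is *tree-like* if it has open covers of arbitrarily small mesh whose nerve is a tree.

For the arc, the identity is an $\varepsilon$-map for every $\varepsilon$; the triod of Example 2 is tree-like. As background we recall that the arc does not admit even a finitely discontinuous 2-to-1 function, while some arclike, decomposable continua support a continuous 2-to-1 map.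

**Theorem A.** Let $X$ be an h.i. continuum with $\dim X\le1$ and $H^1(X;\mathbb F_2)=0$. Let $f:X\to Y$ be a map into a Hausdorff space, all of whose fibers have at most two points, and let $F=\{x:f^{-1}f(x)=\{x\}\}$. If $F$ is closed, then $F$ is nonempty and connected.

**Corollary B.** No h.i. continuum $X$ with $\dim X\le1$ and $H^1(X;\mathbb F_2)=0$ admits an exactly 2-to-1 map onto a Hausdorff space. In particular, neither the pseudoarc nor any h.i. tree-like continuum does.

*Proof of Corollary B from Theorem A.* For an exactly 2-to-1 map, $F=\emptyset$ is closed but not nonempty. It remains to see that the pseudoarc and the tree-like continua are good.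

Let $g:P\to[0,1]$ be an $\varepsilon$-map. Each fiber has an open neighborhood of diameter less than $\varepsilon$, and by compactness this neighborhood contains the preimage of an interval around the point. By a Lebesgue number argument there is $m$ such that the sets $g^{-1}\bigl((\tfrac{k-1}m,\tfrac{k+1}m)\cap[0,1]\bigr)$, $0\le k\le m$, have diameter less than $\varepsilon$. As $g$ is onto, two of them meet exactly when their indices differ by at most one, and no three distinct ones have a common point. So the nerve of this cover is an arc.

Thus in both cases there are open covers of arbitrarily small mesh whose nerve is a tree. They are cofinal among all open covers, so $\dim\le1$, and $H^1(\cdot\,;\mathbb F_2)$, the direct limit of the groups $H^1$ of the nerves, is $0$. $\square$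

Hence there is no continuous exactly 2-to-1 map from the pseudoarc onto any continuum, or onto any Hausdorff space. The rest of the lecture proves Theorem A. It uses the following facts, found in Nadler's *Continuum Theory* and *Hyperspaces of Sets*.

- **(C1)** In an h.i. continuum two intersecting subcontinua $C,C'$ are *comparable*: one contains the other. (Otherwise the continuum $C\cup C'$ would be the union of two proper subcontinua.)
- **(C2)** A proper subcontinuum of an indecomposable continuum has empty interior in it.
- **(C3)** Order arcs: if $C\subsetneq C'$ are continua, there is a chain of continua from $C$ to $C'$ that is an arc in the Hausdorff metric. In particular every neighborhood of $C$ contains a continuum $C''$ with $C\subsetneq C''\subset C'$.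
- **(C4)** Whitney maps exist: continuous functions $\mu$ on the hyperspace of subcontinua that are $0$ on singletons and strictly monotone for inclusion. (For subintervals of $[0,1]$, length is one.)
- **(C5)** Boundary bumping: if $S$ is a proper closed subset of a continuum $A$, each component of $S$ meets $\overline{A\setminus S}$.
- **(C6)** In a compact metric space, a component contained in an open set has a clopen neighborhood inside that open set.
- **(C7)** A compact metrizable space has only countably many clopen subsets. (Each is a finite union of members of a fixed countable base.)
- **(C8)** For closed $H\subset X$, the components of $H$ together with the singletons of $X\setminus H$ form an upper semicontinuous decomposition: the quotient is compact metrizable, and the image of $H$ in it is totally disconnected. (For $X=[0,1]$ and $H=[0,\tfrac13]\cup\{\tfrac12\}$ the quotient is an arc, and the image of $H$ is two points.)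
- **(C9)** A nested intersection of continua is a continuum. Every sequence of subcontinua has a subsequence converging in the Hausdorff metric, and the limit is a continuum. If $C_n\to C$, then limit points of sequences $y_n\in C_n$ lie in $C$, and each $y\in C$ is a limit of some $y_n\in C_n$.

## 4. Reduction to a minimal continuum; tame continua

Let $X,f,F,\tau$ be as in Theorem A, with $F$ closed.

**Step 1: pass to a minimal invariant continuum.** Without this we could not conclude anything later from the existence of an invariant subcontinuum. Consider the nonempty subcontinua $Z\subset X$ with $F\subset Z$ and $\tau(Z)=Z$. The family contains $X$. It is closed under intersections of chains, by (C9) and because $\tau$ is a bijection. By Zorn's lemma it has a minimal element $Z_0$. Now $Z_0$ is h.i., and it is good by Remark 1. Since $\tau(Z_0)=Z_0$, a point of $Z_0\setminus F$ has its partner in $Z_0$. So $f|_{Z_0}$ has fibers of at most two points and singleton set exactly $F$. If $F=Z_0$, then $F$ is nonempty and connected and Theorem A holds. **So assume $F\ne Z_0$; we look for a contradiction.** Replacing $X$ by $Z_0$, we have from now on: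

$$F\ne X,\ \text{ and no proper nonempty subcontinuum } Z\supset F \text{ of } X \text{ satisfies } \tau(Z)=Z. \tag{2}$$

If $X$ were a point, $\tau$ would fix it and $F=X$; so $X$ is nondegenerate. Note that $F=\emptyset$ is allowed.

**Step 2: the continua on which $\tau$ is harmless.**

**Definition.** A subcontinuum $A\subset X$ (singletons allowed) is *tame* if $\inf_A\delta>0$. Let $\mathcal T$ be the set of tame continua.

Subcontinua of tame continua are tame, $\{x\}$ is tame if and only if $x\notin F$, and tame continua miss $F$. By Section 2, $\tau$ is continuous on a tame $A$. It is also injective, so $\tau|_A$ is an embedding; and $\tau(A)$ is tame because $\delta\circ\tau=\delta$. Thus $A\mapsto\tau(A)$ is an inclusion-preserving bijection of $\mathcal T$.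

$$\text{If } A\in\mathcal T, \text{ then } A\cap\tau(A)=\emptyset. \text{ In particular } X\notin\mathcal T. \tag{3}$$

*Proof.* If $A$ meets $\tau(A)$, the two are comparable. Applying $\tau$ to either inclusion gives the reverse one, so $\tau(A)=A$. Then $\tau|_A$ is a continuous involution without fixed points on the good continuum $A$ (Remark 1), contradicting Lemma 1. The last claim holds since $X\cap\tau(X)=X$. $\square$

**Step 3: the invariant set for the repair.** Call $A\in\mathcal T$ *maximal* if it is not properly contained in a member of $\mathcal T$. By comparability, a tame continuum that meets a maximal $E$ is contained in $E$; so distinct maximal elements are disjoint. Let $M$ be the union of all maximal elements. Since $\tau$ permutes $\mathcal T$ and preserves inclusion, it permutes the maximal elements. Hence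
$$\tau(M)=M,\qquad M\cap F=\emptyset .$$

This is the invariant set we were missing. In Example 1 (where $X$ is not h.i., but the definitions make sense), $\delta(x,y)=2|y|$ off $(\pm1,0)$, while $\delta(\pm1,0)=2$. A nondegenerate arc through $(1,0)$ or $(-1,0)$ is not tame, so the singletons of these two points are maximal. A tame continuum avoiding both points lies in an open half-circle and can be enlarged. So $M=\{(1,0),(-1,0)\}$, precisely the points at which the exchange needed repair.

## 5. A countable description of $M$

Later we apply Baire's theorem to $M$, and we must know how $\tau$ behaves near $M$. The next lemma serves both purposes.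

**Lemma 2.** There is a countable family $\mathcal V$ of compact sets with $M=\bigcup\mathcal V$, and for each $V\in\mathcal V$ an open $\Omega\supset V$ with $\Omega\cap F=\emptyset$, such that:

- (a) every component of $V$ is maximal in $\mathcal T$;
- (b) if $x_n\in\Omega\setminus V$ and $x_n\to x\in V$, then $\tau(x_n)\to x$;
- (c) every component $A$ of $V$ meets $\overline{\Omega\setminus V}$.

*Proof.*

**Step 1: separate a maximal continuum from its image.** Let $\mathcal B$ be a countable base of $X$ closed under finite unions, and let $A$ be maximal. By (3), $A$ and $\tau(A)$ are disjoint compact sets, and $A$ misses the closed set $F$. So there are $G,G'\in\mathcal B$ with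
$$A\subset G,\qquad \tau(A)\subset G',\qquad \overline G\cap\overline{G'}=\emptyset=\overline G\cap F .$$
Let $W=\{x\in\overline G:\tau(x)\in\overline{G'}\}$. It is closed: if $x_n\in W$, $x_n\to x$ and (subsequence) $\tau(x_n)\to z$, then $x\in\overline G$ and $z\in\overline{G'}$, so $z\ne x$ and $z=\tau(x)$. On $W$ we have $\delta\ge\operatorname{dist}(\overline G,\overline{G'})>0$, so all components of $W$ are tame. As $A\subset W$ and $A$ is maximal, $A$ is a component of $W$.

**Step 2: a neighborhood where partners go to one of two places.** Let $O$ be the interior of $\{x\in G:\tau(x)\in G\cup G'\}$. Then $A\subset O$. Otherwise, for some $x\in A$ there are $x_n\to x$ with $x_n\in G$ and $\tau(x_n)\notin G\cup G'$. A limit point of $\tau(x_n)$ lies outside the open set $G\cup G'$, but by (1) it lies in $\{x,\tau(x)\}\subset G\cup G'$.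

**Step 3: choose $V$ and $\Omega$.** By (C6) there is $V$, clopen in $W$, with $A\subset V\subset O$. Put $\Omega=O\setminus(W\setminus V)$. Since $W\setminus V$ is compact, $\Omega$ is open; also $V\subset\Omega$, $\Omega\cap W=V$, and $\Omega\subset G$ misses $F$. There are countably many pairs $(G,G')$. Each determines $W$, which has countably many clopen subsets by (C7). So only countably many triples $(G,G',V)$ arise from all maximal $A$, and they index the family $\mathcal V$. Each triple determines its $\Omega$. Every maximal $A$ lies in some $V$, so $M\subset\bigcup\mathcal V$.

**Step 4: proof of (a).** Let $E$ be a component of $V$. It is a component of $W$, hence tame. Suppose $E\subsetneq E'\in\mathcal T$. Since $E\subset O$, (C3) gives a continuum $E''$ with $E\subsetneq E''\subset E'$ and $E''\subset O$. Then $E''$ is tame, so $\tau(E'')$ is connected; it lies in the union of the disjoint open sets $G,G'$. It contains $\tau(E)\subset\overline{G'}\cap(G\cup G')=G'$. Hence $\tau(E'')\subset G'$, and $E''\subset G$, so $E''\subset W$. This contradicts that $E$ is a component of $W$. So (a) holds, and therefore each $V\subset M$ and $M=\bigcup\mathcal V$.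

**Step 5: proof of (b).** Let $x\in\Omega\setminus V$. Then $x\in G\setminus W$ and $\tau(x)\in G\cup G'$. Since $x\notin W$, $\tau(x)\notin G'$, so $\tau(x)\in G$. If now $x_n\in\Omega\setminus V$ and $x_n\to x\in V$, every limit point of $\tau(x_n)$ lies in $\overline G$, while $\tau(x)\in\overline{G'}$. By (1) it is $x$, so $\tau(x_n)\to x$.

**Step 6: proof of (c).** If $A$ misses $\overline{\Omega\setminus V}$, then $N=\Omega\setminus\overline{\Omega\setminus V}$ is open and $A\subset N\subset V$. By (3), $A\ne X$. So by (C3) there is a continuum $A'$ with $A\subsetneq A'\subset N\subset V$, contradicting that $A$ is a component of $V$. $\square$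

## 6. Points outside $F\cup M$ and the continua $K_x$

A point $x\notin F\cup M$ lies in tame continua, but in no maximal one. We attach to it the limit of all of them. For $x\notin F\cup M$ let
$$\kappa_x=\bigcup\{A\in\mathcal T:x\in A\},\qquad K_x=\overline{\kappa_x}.$$
This $K_x$ is a continuum. By comparability, the tame continua containing $x$ form a chain. They miss $M$: one that meets a maximal $E$ would lie in $E$, and then $x\in M$. There is no largest one, because it would be maximal. Hence $K_x\notin\mathcal T$. Moreover:

$$\text{every subcontinuum } C \text{ with } x\in C\subsetneq K_x \text{ belongs to } \mathcal T \text{ and misses } F\cup M. \tag{4}$$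

*Proof.* If every tame $A\ni x$ were contained in $C$, then $K_x\subset C$. So some tame $A\ni x$ is not contained in $C$, and by comparability $C\subset A$. Now $A$ is tame and misses $F\cup M$. $\square$

Since $F$ and $M$ are $\tau$-invariant, $\tau(x)\notin F\cup M$; and since $\tau$ permutes $\mathcal T$, $\kappa_{\tau(x)}=\tau(\kappa_x)$.

Look again at the triod of Example 2, where $\delta(a(t))=\delta(b(t))=2t$ for $t>0$ and $\delta(c(s))=|1-2s|$. A subcontinuum that contains $o$ and a point of $a$ or $b$ other than $o$ contains points with $\delta$ arbitrarily small. So the tame continua containing $o$ are the arcs $c([0,s])$ with $s<\tfrac12$. Their union has closure $K_o=c([0,\tfrac12])$, and likewise $K_p=c([\tfrac12,1])$. The partners $o,p$ have different continua $K$, which meet without being comparable. In an h.i. continuum this does not happen.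

**Lemma 3.** $K_{\tau(x)}=K_x$ for all $x\notin F\cup M$.

*Proof.* Let $K=K_x$ and $L=K_{\tau(x)}=\overline{\tau(\kappa_x)}$.

**Step 1: $K$ and $L$ meet.** Suppose $K\cap L=\emptyset$. For $y\in K$ choose $y_n\in\kappa_x$ with $y_n\to y$ and (subsequence) $\tau(y_n)\to z\in L$. Then $z\ne y$, so $z=\tau(y)\in L$ and $\delta(y)\ge\operatorname{dist}(K,L)>0$. Hence $K\in\mathcal T$, a contradiction.

So $K$ and $L$ are comparable. Exchanging $x$ and $\tau(x)$ exchanges $K$ and $L$, so we may assume $L\subset K$. Suppose $L\ne K$.

**Step 2: $L\cap\kappa_x=\emptyset$.** Since $K\not\subset L$, also $\kappa_x\not\subset L$. If $L$ met $\kappa_x$, then, the tame continua containing $x$ being a chain, one of them, $A$, would both meet $L$ and not be contained in $L$. Then $L\subset A$ and $\tau(A)\subset\tau(\kappa_x)\subset L\subset A$, contradicting (3).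

**Step 3: $\tau(K\setminus L)\subset L$.** Let $y\in K\setminus L$; take $y_n\in\kappa_x$ with $y_n\to y$ and $\tau(y_n)\to z\in L$. Since $y\notin L$, $z\ne y$, so $\tau(y)=z\in L$.

**Step 4: a large set of points of $L$ with partners far from $L$.** Let $S=\{y\in L:\tau(y)\in K\setminus L\}$. If $w\in\kappa_x$, then $\tau(w)\in L$ and its partner $w$ lies in $K\setminus L$ by Step 2. So $S\supset\tau(\kappa_x)$, and $S$ is dense in $L$. For $k\ge1$ put
$$\begin{aligned}S_k&=\{y\in L:\tau(y)\in K,\ d(\tau(y),L)\ge\tfrac1k\},\\ R_k&=\{y\in L:\tau(y)\in L,\ \delta(y)\ge\tfrac1k\},\\ T_k&=\{y\in L:d(\tau(y),K)\ge\tfrac1k\}.\end{aligned}$$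
These sets are closed. Let $y_n\to y$ with $y_n$ in one of them, and let $z$ be a limit point of $\tau(y_n)$. In the first case $d(z,L)\ge\tfrac1k$ while $y\in L$; in the second $d(y,z)\ge\tfrac1k$; in the third $d(z,K)\ge\tfrac1k$ while $y\in L\subset K$. In each case $z\ne y$, so $z=\tau(y)$ by (1), and $y$ satisfies the defining conditions. Moreover $S=\bigcup_kS_k$ and
$$L=(F\cap L)\cup\bigcup_k(S_k\cup R_k\cup T_k),$$
according to whether $\tau(y)$ lies in $K\setminus L$, in $L$ (with $\delta(y)=0$ or not), or outside $K$. By Baire, one of these countably many closed sets has nonempty interior in $L$. The sets $F\cap L$, $R_k$, $T_k$ miss the dense set $S$. So some $S_k$ contains a nonempty relatively open subset $U$ of $L$.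

**Step 5: contradiction.** Let $y\in U$. By (C2), $L$ has empty interior in the indecomposable continuum $K$, so there are $y_n\in K\setminus L$ with $y_n\to y$; we may assume $\tau(y_n)\to z$. By Step 3, $\tau(y_n)\in L$, so $z\in L$. As $y\in S_k$, $\tau(y)\notin L$; so (1) gives $z=y$. Thus eventually $\tau(y_n)\in U\subset S_k$, which says $d(y_n,L)=d(\tau\tau(y_n),L)\ge\tfrac1k$. This contradicts $y_n\to y\in L$. $\square$

## 7. The repaired exchange and its set $H$ of near-fixed points

Define $\sigma:X\to X$ by $\sigma=\tau$ on $X\setminus M$ and $\sigma=\mathrm{id}$ on $M$. Since $\tau(M)=M$, we have $\sigma^2=\mathrm{id}$ and $\mathrm{Fix}\,\sigma=F\cup M$. The repair keeps the property (1):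

$$\text{if } x_n\to x \text{ and } \sigma(x_n)\to z,\ \text{ then } z\in\{x,\sigma(x)\}. \tag{5}$$

*Proof.* If infinitely many $x_n$ lie in $M$, then $z=x$. Otherwise we may assume that no $x_n$ lies in $M$, and (1) gives $z\in\{x,\tau(x)\}$. This suffices if $x\notin M$. If $x\in M$, take $V\in\mathcal V$ with $x\in V$, and its $\Omega$. Since $V\subset M$, eventually $x_n\in\Omega\setminus V$, and Lemma 2(b) gives $z=x$. $\square$

Put $\eta(x)=d(x,\sigma(x))$ and
$$H=\{x:\exists\,x_n\to x\text{ with }\sigma(x_n)\to x\}=\{x:\inf_O\eta=0\text{ for every neighborhood }O\text{ of }x\}.$$
The second description shows that $H$ is closed. Constant sequences show $F\cup M\subset H$. If $x\notin H$ and $x_n\to x$, then no limit point of $\sigma(x_n)$ is $x$, so by (5) $\sigma(x_n)\to\sigma(x)$. Thus $\sigma$ is continuous at every point of $X\setminus H$. In Example 1, $\sigma$ is the reflection and $H=\{(1,0),(-1,0)\}$.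

$$\text{If } Z\notin\mathcal T \text{ is a subcontinuum of } X, \text{ then } \sigma(Z)=Z. \tag{6}$$

*Proof.* Points of $Z\cap(F\cup M)$ are fixed. Let $z\in Z\setminus(F\cup M)$. Then $Z$ and $K_z$ both contain $z$, so they are comparable, and $Z\subsetneq K_z$ is excluded by (4). So $K_z\subset Z$ and $\sigma(z)=\tau(z)\in K_{\tau(z)}=K_z\subset Z$ by Lemma 3. Thus $\sigma(Z)\subset Z$, with equality because $\sigma^2=\mathrm{id}$. $\square$

We want to collapse the components of $H$ and apply Lemma 1 to the quotient. For $\sigma$ to descend, it must preserve each component of $H$.

**Lemma 4.** If $x\in H\setminus(F\cup M)$, then $K_x\subset H$. Consequently, for every $x\in H$ the point $\sigma(x)$ lies in the component of $H$ containing $x$.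

*Proof.*

**Step 1: move a tame continuum to nearby points.** Let $C$ be a continuum with $x\in C\subsetneq K_x$. By (4) and (3), $C\in\mathcal T$, $C\cap(F\cup M)=\emptyset$ and $C\cap\tau(C)=\emptyset$. Let $x_n\to x$ with $\sigma(x_n)\to x$, and let $\mu$ be a Whitney map. On an order arc from $\{x_n\}$ to $X$ the function $\mu$ takes all values from $0$ to $\mu(X)$; so there are continua $C_n\ni x_n$ with $\mu(C_n)=\mu(C)$. A subsequence converges to a continuum $C'\ni x$ with $\mu(C')=\mu(C)$. Since $C'$ and $C$ are comparable and $\mu$ is strictly monotone, $C'=C$. So we may assume $C_n\to C$.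

**Step 2: every $y\in C$ lies in $H$.** Choose $y_n\in C_n$ with $y_n\to y$. After passing to a subsequence, one of three cases occurs.

*Case (i): all $C_n\notin\mathcal T$.* By (6), $\sigma(y_n)\in C_n$, so a limit point $z$ of $\sigma(y_n)$ lies in $C$. By (5), and since $y\notin M$, $z\in\{y,\tau(y)\}$. As $\tau(y)\in\tau(C)$ is not in $C$, $z=y$. So $y\in H$.

*Case (ii): all $C_n\in\mathcal T$ and meet $M$.* Then each $C_n$ lies in a maximal element, so $C_n\subset M$ and $y\in\overline M\subset H$.

*Case (iii): all $C_n\in\mathcal T$ and miss $M$.* Then $\sigma=\tau$ on $C_n$, and we may assume that the continua $\tau(C_n)$ converge to a continuum $C^*$. Since $\tau(x_n)=\sigma(x_n)\to x$, $x\in C^*$. Each point of $C^*$ is a limit of some $\tau(w_n)$ with $w_n\in C_n$ and, after passing to a subsequence, $w_n\to w\in C$; by (1) it lies in $\{w,\tau(w)\}$. So $C^*\subset C\cup\tau(C)$, a union of two disjoint closed sets. As $C^*$ is connected and contains $x\in C$, $C^*\subset C$. A limit point $z$ of $\tau(y_n)$ lies in $C^*\cap\{y,\tau(y)\}\subset C\cap\{y,\tau(y)\}=\{y\}$. So $y\in H$.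

**Step 3: conclude.** Thus $C\subset H$. Every tame $A\ni x$ is such a $C$, because $A\subset K_x\notin\mathcal T$. Hence $\kappa_x\subset H$, and $K_x\subset H$ as $H$ is closed. By Lemma 3, $x$ and $\sigma(x)=\tau(x)$ both lie in the connected set $K_x\subset H$. For $x\in F\cup M$, $\sigma(x)=x$. $\square$

## 8. Collapsing the components of $H$

**Lemma 5.** $H$ is nonempty and connected.

*Proof.* Let $q:X\to Q$ be the quotient map that collapses each component of $H$ to a point; by (C8), $Q$ is a continuum and $q(H)$ is compact and totally disconnected.

**Step 1: $Q$ is good.** The set $q(H)$ has dimension $\le0$. The set $Q\setminus q(H)$ is homeomorphic to the open set $X\setminus H$, so it is a countable union of compact sets of dimension $\le1$. By (S4), $\dim Q\le1$. The fibers of $q$ are connected, so by (S2) the natural map $\mathbb F_2\to q_*\mathbb F_2$ is an isomorphism on stalks. Then, again by (S2), $H^1(Q;\mathbb F_2)=H^1(Q;q_*\mathbb F_2)$ injects into $H^1(X;\mathbb F_2)=0$.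

**Step 2: $\sigma$ induces a continuous involution of $Q$.** By Lemma 4, and as $\sigma^2=\mathrm{id}$, $\sigma$ maps each component of $H$ onto itself, and hence $X\setminus H$ onto itself. So there is $\rho:Q\to Q$ with $\rho q=q\sigma$ and $\rho^2=\mathrm{id}$. For continuity let $\xi_n\to\xi$ in $Q$ and $\xi_n=q(x_n)$; after passing to a subsequence, $x_n\to x$ and $\sigma(x_n)\to z$, and then $q(x)=\xi$. By (5), $z\in\{x,\sigma(x)\}$. If $x\notin H$, then $z=\sigma(x)$ by continuity of $\sigma$ at $x$. If $x\in H$, then $q(x)=q(\sigma(x))$, so $q(z)=q(\sigma(x))$ in either case. Thus always $\rho(\xi_n)=q(\sigma(x_n))\to q(z)=q(\sigma(x))=\rho(\xi)$. As every sequence converging to $\xi$ has such a subsequence, $\rho$ is continuous.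

**Step 3: its fixed set.** Points of $q(H)$ are fixed. If $x\notin H$, then $x\notin F\cup M$, so $\sigma(x)\ne x$; both points lie outside $H$, where $q$ is injective. So $\mathrm{Fix}\,\rho=q(H)$.

**Step 4: apply Lemma 1.** The set $q(H)$ is nonempty and connected. Being totally disconnected, it is one point. So $H$ is nonempty and has a single component. $\square$

**$H$ is all of $X$.** By Lemma 5, $H\supset F$ is a nonempty subcontinuum. By Lemma 4, $\sigma(H)=H$. As $\sigma$ fixes $M\subset H$ pointwise, $\tau(H\setminus M)=\sigma(H\setminus M)=H\setminus M$; together with $\tau(M)=M$ this gives $\tau(H)=H$. By the minimality (2), $H=X$.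

**The maximal tame continua fill almost everything.** By (5) the sets $\{\eta\ge\tfrac1k\}$ are closed: if $\eta(x_n)\ge\tfrac1k$ and $x_n\to x$, a limit point of $\sigma(x_n)$ is at distance at least $\tfrac1k$ from $x$, so it is $\sigma(x)$. Since $H=X$, $\inf_O\eta=0$ for every nonempty open $O$, so these sets have empty interior. Their union is $X\setminus(F\cup M)$. Now let $O\subset X\setminus F$ be nonempty and open. It is covered by the countably many closed sets $\{\eta\ge\tfrac1k\}$ and $V\in\mathcal V$. By Baire one of them has an interior point in $O$, and it must be some $V$. Hence

$$U_*=\bigcup_{V\in\mathcal V}\operatorname{int}V \ \text{ is open, nonempty, contained in } M, \text{ and dense in } X\setminus F. \tag{7}$$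

(It is nonempty because $X\setminus F$ is nonempty and open.)

## 9. A minimal closed set meeting the maximal tame continua

The situation is now paradoxical. Take a maximal tame $A$ that meets $U_*$. By Lemma 2(c) and (7) there are other maximal tame continua accumulating at $A$. By Lemma 2(b), $\tau$ moves their points near $A$ by very little, although each of them is tame. Their own neighbors move still less. A derivative process makes this precise, and Baire's theorem stops it.

**Step 1: choose a minimal closed set.** Let $\mathcal D$ be the family of closed sets $D\subset X$ that meet every maximal $A\in\mathcal T$ with $A\cap U_*\ne\emptyset$. It contains $X$. If $(D_i)$ is a chain in $\mathcal D$ and $A$ is such a maximal element, the sets $D_i\cap A$ are nested nonempty compact sets, so $\bigcap_iD_i$ meets $A$. By Zorn's lemma $\mathcal D$ has a minimal element $D$. Put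
$$D'=\{x\in D:\inf_{D\cap O}\delta=0\text{ for every neighborhood }O\text{ of }x\},$$
a closed subset of $D$.

**Step 2: $D'\ne D$.** By (7), $\emptyset\ne U_*\subset M$, so some maximal $A$ meets $U_*$. Since $A$ misses $F$ and meets $D$, the set $D\setminus F$ is nonempty. It is open in the compact set $D$, so Baire's theorem applies. It is covered by the sets $\{x\in D\setminus F:\delta(x)\ge\tfrac1k\}$, which are closed in it by Section 2. So one of them contains a nonempty set $D\cap O$ with $O$ open in $X$. Then $\inf_{D\cap O}\delta\ge\tfrac1k$, and no point of $D\cap O$ lies in $D'$.

**Step 3: $D'\in\mathcal D$.** Let $A$ be maximal and $p\in A\cap U_*$; we must find a point of $A\cap D'$. Choose $V\in\mathcal V$ with $p\in U:=\operatorname{int}V$, and its $\Omega$. By Lemma 2(a) the component of $V$ containing $p$ is maximal; it meets $A$, so it equals $A$.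

*Nearby maximal continua.* By Lemma 2(c) pick $e\in A\cap\overline{\Omega\setminus V}$. The set $\Omega\setminus V$ is open and misses $F$, so (7) gives $w_n\in U_*\cap(\Omega\setminus V)$ with $w_n\to e$. Let $A_n$ be the maximal element containing $w_n$. Then $A_n\cap V=\emptyset$: otherwise $A_n$ would meet a component of $V$, which is maximal, hence equal it, but $w_n\notin V$. Since $A_n$ meets $U_*$ and $D\in\mathcal D$, $A_n\cap D\ne\emptyset$.

*They stay inside $\Omega$.* Fix a compact $N$ with $A\subset\operatorname{int}N\subset N\subset\Omega$. For large $n$, $w_n\in N$; let $R_n$ be the component of $A_n\cap N$ containing $w_n$. After passing to a subsequence, $R_n\to R$, a continuum containing $e\in A$. Since $R_n\cap U=\emptyset$ and $U$ is open, $R\cap U=\emptyset$. Now $R$ and $A$ both contain $e$, so they are comparable, and $A\subset R$ is impossible because $p\in A\cap U$. So $R\subset A\subset\operatorname{int}N$, and hence $R_n\subset\operatorname{int}N$ for large $n$. If $A_n\not\subset N$, then $A_n\cap N$ is a proper closed subset of $A_n$, and by (C5) its component $R_n$ meets $\overline{A_n\setminus N}\subset X\setminus\operatorname{int}N$, a contradiction. So $A_n\subset N$,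 whence $R_n=A_n\subset N\setminus V\subset\Omega\setminus V$ for large $n$.

*The limit point.* Choose $d_n\in A_n\cap D$; after passing to a subsequence, $d_n\to d$. Then $d\in R\subset A\subset V$, and $d\in D$. As $d_n\in\Omega\setminus V$, Lemma 2(b) gives $\tau(d_n)\to d$, so $\delta(d_n)\to0$. Hence $d\in D'$, and $A\cap D'\ne\emptyset$.

**Step 4: contradiction.** By Step 3 and the minimality of $D$, $D'=D$; by Step 2, $D'\ne D$. So the assumption $F\ne X$ made in (2) is untenable, and Theorem A is proved. $\blacksquare$

## 10. Maps of the pseudoarc with exactly one singleton fiber

This complement is not needed for the 2-to-1 question.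

**Corollary C.** Let $f$ be a continuous map from the pseudoarc $P$ to a Hausdorff space whose fibers have at most two points, and suppose the set $F$ of points lying in singleton fibers is closed and totally disconnected (for example, finite). Then there is *exactly one* singleton fiber. This case occurs.

*Proof.*

**Step 1: uniqueness.** By Theorem A, $F$ is nonempty and connected. Being totally disconnected, it is one point.

**Step 2: a candidate.** Existence relies on a theorem of W. Lewis (*Periodic homeomorphisms of chainable continua*, Fund. Math. 117 (1983)): the pseudoarc has a homeomorphism $\rho$ of period $2$. By Lemma 1, $\Phi=\mathrm{Fix}\,\rho$ is a continuum, and $\Phi\ne P$. Let $q:P\to P'=P/\Phi$ collapse $\Phi$ to a point. This map is monotone (its fibers are connected), so preimages of continua under $q$ are continua; and $P'$ is nondegenerate. We show that $P'$ is again a pseudoarc.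

**Step 3: $P'$ is h.i.** If a subcontinuum of $P'$ were the union of two proper subcontinua, its preimage would be the union of their preimages, which are proper subcontinua of it. But $P$ is h.i.

**Step 4: $P'$ is arclike.** Let $g:P\to[0,1]$ be an $\varepsilon$-map and $g(\Phi)=[s,t]$. Every point of $g^{-1}[s,t]$ shares its value under $g$ with a point of $\Phi$, so it is within $\varepsilon$ of $\Phi$. Since $\Phi$ is a proper closed subset of $P$, it follows that $[s,t]\ne[0,1]$ for small $\varepsilon$. Compose $g$ with the map that collapses $[s,t]$ to a point. The result is a map onto an arc that is constant on $\Phi$, so it factors through a map $g'$ on $P'$. The fibers of $g'$ are $q$-images of fibers of $g$, together with $q(g^{-1}[s,t])$. The former have small diameter by uniform continuity of $q$. All points of the latter are close to the single point $q(\Phi)$, again by uniform continuity. So $g'$ has fibers of small diameter when $\varepsilon$ is small.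

**Step 5: the map.** By uniqueness, $P'$ is a pseudoarc. Since $\rho(\Phi)=\Phi$, $\rho$ induces a continuous involution $\rho'$ of $P'$. It fixes $q(\Phi)$ and no other point, because off $\Phi$ the map $q$ is injective and $\rho$ has no fixed points. The orbit map $P'\to P'/\rho'$ goes to a Hausdorff space, has fibers of at most two points, and has exactly one singleton fiber. $\square$

So, among continuous maps of the pseudoarc to Hausdorff spaces with fibers of at most two points, exactly one singleton fiber is possible, while exactly $n$ singleton fibers is impossible for every finite $n\ne1$, including $n=0$. Hereditary indecomposability cannot be omitted from Corollary B. Indeed, some decomposable arclike continua support continuous 2-to-1 maps, as recalled in Section 3, and arclike continua are good by the argument given there for $P$.
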